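# The threshold degree of ODD-MAX-BIT over element distinctness: weights against damping

## 1. A polynomial whose sign reads off the largest index

Let $1\le h\le M$ be integers. Cut the indices $1,\dots,M$ into consecutive groups of length $h$ (the last may be shorter). There are $\ell=\lceil M/h\rceil$ groups, and index $i$ lies in group $b(i)=\lfloor (i-1)/h\rfloor\in\{0,\dots,\ell-1\}$. Put $W=17h$. In real variables $u_1,\dots,u_M,u_1',\dots,u_M'$ consider
$$P=\frac18+\sum_{i=1}^M(-1)^i\,W^{b(i)}\,u_i\,\varrho(s_i),\qquad s_i=\sum_{j>i,\ b(j)=b(i)}u_j', \tag{1}$$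
where $\varrho$ is a fixed univariate polynomial, constructed in a moment, that is about $1$ near $0$ and tiny on $[\frac12,h+1]$.

Read $u_i$ and $u_i'$ as two approximate copies of one bit $y_i\in\{0,1\}$, where $1$ means TRUE. The sum has one signed term for each TRUE bit, and we want the term with the largest index $i^*$ to win, so that $P$ has the sign $(-1)^{i^*}$. Two mechanisms work together. Across groups, the weights $W^{b}$ make a later group outvote all earlier ones. Inside a group there are no weights. Instead, $s_i$ counts the TRUE bits after $i$ in its group, and the factor $\varrho(s_i)$ damps term $i$ as soon as that count is at least one.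

The polynomial is for the following job. When $y_i$ is the truth value of a complicated function of a block of input bits, we substitute for $u_i$ and $u_i'$ low-degree polynomials in that block which approximate $y_i$. The copy $u_i$ must be very accurate, because it is multiplied by a huge weight, but it enters only linearly. The copy $u_i'$ is raised to powers up to $\deg\varrho$, but it may be crude. Everything below rests on paying for these two needs separately.

**Chebyshev facts.** $T_t$ denotes the Chebyshev polynomial of degree $t$, so $T_t(\cos\theta)=\cos t\theta$. We use that $|T_t|\le 1$ on $[-1,1]$, that all $t$ roots lie in $(-1,1)$, that $T_t(1)=1$ and $T_t'(1)=t^2$, and that for $y\ge1$ we have $T_t(y)=\frac12\big[(y+\sqrt{y^2-1})^t+(y-\sqrt{y^2-1})^t\big]$. The last formula at $y=1+\mu$, $\mu\ge0$, where $\sqrt{y^2-1}=\sqrt{2\mu+\mu^2}\ge\sqrt{2\mu}$, gives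
$$T_t(1+\mu)\ge\tfrac12\big(1+\sqrt{2\mu}\big)^t. \tag{2}$$

**Lemma 1 (the damping polynomial).** For an integer $h\ge1$ let $d=\lceil\sqrt h\,\log_2(16h)\rceil$ and $\eta=\frac1{4d^2}\le\frac14$. There is a univariate polynomial $\varrho$ of degree $d$ with $\frac12\le\varrho(s)\le2$ for $|s|\le\eta$ and $|\varrho(s)|\le\frac1{8h}$ for $s\in[\frac12,h+1]$.

*Proof.* The plan is to map the interval where $\varrho$ must be small onto $[-1,1]$ and use that $T_d$ grows quickly outside. Let
$$\xi(s)=\frac{h+\frac32-2s}{h+\frac12},\qquad \varrho(s)=\frac{T_d(\xi(s))}{T_d(\xi(0))}.$$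
Then $\xi(\frac12)=1$, $\xi(h+1)=-1$, and $\xi(0)=1+\mu$ with $\mu=\frac1{h+1/2}$. Since $2h\ge h+\frac12$, we have $2\mu\ge\frac1h$.

**Smallness.** On $[\frac12,h+1]$ the numerator is at most $1$ in absolute value, so by (2) $|\varrho|\le2(1+h^{-1/2})^{-d}$. Since $\log_2(1+y)$ is concave and equals $y$ at $y=0,1$, we have $1+y\ge2^y$ on $[0,1]$. Hence $|\varrho|\le2\cdot2^{-d/\sqrt h}\le\frac2{16h}=\frac1{8h}$.

**Stability near $0$.** We need $\varrho$ not to vary much on $[-\eta,\eta]$. For $y\ge1$, $T_d'(y)/T_d(y)=\sum_k\frac1{y-y_k}$, summed over the roots $y_k\in(-1,1)$. This is positive and decreasing in $y$, so it is at most its value $d^2$ at $y=1$. If $|s|\le\eta\le\frac14$ then $\xi(s)\ge1$ and $|\xi(s)-\xi(0)|=\frac{2|s|}{h+1/2}\le2\eta$. Integrating the logarithmic derivative, $\varrho(s)\in[e^{-2\eta d^2},e^{2\eta d^2}]=[e^{-1/2},e^{1/2}]\subset[\frac12,2]$. $\square$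

For example, with $h=1$ we get $d=4$ and $\xi(0)=\frac53$, where $y+\sqrt{y^2-1}=\frac53+\frac43=3$. So $T_4(\frac53)=\frac12(81+\frac1{81})=\frac{3281}{81}$, and on $[\frac12,2]$ we have $|\varrho|\le\frac{81}{3281}<\frac18$.

**Lemma 2 (the sign of $P$).** Let $1\le h\le M$, take $d,\eta,\varrho$ from Lemma 1, and let $y\in\{0,1\}^M$. Suppose that $u_i=u_i'=1$ whenever $y_i=1$, and that
$$|u_i|\le\frac1{32M\,W^{\ell-1}},\qquad |u_i'|\le\frac{\eta}{h}\qquad\text{whenever }y_i=0 .$$
If $y=0$, then $P>0$. Otherwise $P\neq0$ has sign $(-1)^{i^*}$, where $i^*$ is the largest index with $y_{i^*}=1$.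

*Proof.* **What the damping factor does.** Let $w\le h-1$ be the number of $j>i$ in the group of $i$ with $y_j=1$. At most $h-1$ terms of $s_i$ come from $y_j=0$, so $|s_i-w|\le\eta\le\frac14$. If $w=0$, then $\varrho(s_i)\in[\frac12,2]$. If $w\ge1$, then $s_i\in[\frac34,h]$, so $|\varrho(s_i)|\le\frac1{8h}$. In all cases $|\varrho(s_i)|\le2$, and also $|u_i|\le1$.

**Case $y=0$.** Every term is at most $W^{\ell-1}\cdot\frac1{32MW^{\ell-1}}\cdot2$ in absolute value, so the sum is at most $\frac1{16}$ and $P\ge\frac18-\frac1{16}>0$.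

**Case $y\ne0$.** Write $b^*=b(i^*)$. We compare everything with term $i^*$.

- Term $i^*$ has sign $(-1)^{i^*}$, and its magnitude is at least $\frac12W^{b^*}$, since $u_{i^*}=1$ and $w=0$.
- The terms $i>i^*$ all have $y_i=0$. They total at most $\frac1{16}\le\frac1{16}W^{b^*}$, as in the first case.
- The terms $i<i^*$ in group $b^*$ have $w\ge1$, because $i^*$ itself is counted. They total at most $h\cdot\frac1{8h}W^{b^*}=\frac18W^{b^*}$.
- The terms in groups $b<b^*$ total at most $\sum_{b<b^*}2hW^b\le\frac{2h}{W-1}W^{b^*}\le\frac18W^{b^*}$, since $W-1\ge16h$.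
- The constant is $\frac18\le\frac18W^{b^*}$.

Since $\frac1{16}+\frac18+\frac18+\frac18=\frac7{16}<\frac12$, term $i^*$ decides the sign. $\square$

To see it work, take $M=4$, $h=2$, $W=34$ and exact copies $u_i=u_i'=y_i$. As $\varrho(0)=1$,
$$P=\tfrac18-y_1\varrho(y_2)+y_2-34\,y_3\varrho(y_4)+34\,y_4 .$$
For $y=(1,1,0,0)$ this is $\frac18-\varrho(1)+1>0$, because $|\varrho(1)|\le\frac1{16}$: index $2$ has silenced index $1$. For $y=(1,1,1,0)$ it is $\frac98-\varrho(1)-34<0$: index $3$ has outvoted the earlier group.

## 2. ODD-MAX-BIT of element distinctness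

Boolean functions map $\{-1,1\}^k\to\{-1,1\}$, with $-1$ read as TRUE and $1$ as FALSE.

**Definition (threshold degree).** $\deg_\pm(F)$ is the minimum degree of a real polynomial $p$ with $\operatorname{sgn}(p(x))=F(x)$ for every input $x$. In particular $p$ vanishes at no input. Every real function of $k$ bits agrees on $\{-1,1\}^k$ with a polynomial of degree at most $k$, so "a function of at most $k$ of the bits" always means "degree at most $k$".

**Definition (ODD-MAX-BIT).** $\mathrm{OMB}_M(y)$ is $-1$ iff the largest index $i$ with $y_i=-1$ is odd. It is $1$ if there is no such $i$. For example, if exactly $y_1$ and $y_4$ are TRUE, the value is $1$. In general, the value is $(-1)^{i^*}$ for $i^*$ the largest TRUE index, which is exactly the sign in Lemma 2.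

**Definition (element distinctness).** Let $m\ge2$ be a power of $2$, $L=\log_2m$, $N=mL$. An input of $\mathrm{ED}_N$ is cut into $m$ strings of $L$ bits, each read in binary as a number in $[m]=\{1,\dots,m\}$. So an input is $x=(x_1,\dots,x_m)\in[m]^m$, and we call the $x_i$ *items*. $\mathrm{ED}_N(x)=-1$ (TRUE) iff the items are pairwise distinct. For $m=4$ (so $N=8$), $(1,3,2,4)$ is TRUE and $(1,3,1,4)$ is FALSE. Since there are $m$ items and $m$ possible values, the TRUE inputs are exactly the permutations of $[m]$.

**Definition (block composition).** $\mathrm{OMB}_M(\mathrm{ED}_N,\dots,\mathrm{ED}_N)$ takes $M$ disjoint blocks $x^{(1)},\dots,x^{(M)}$ of $N$ bits and returns $\mathrm{OMB}_M(\mathrm{ED}_N(x^{(1)}),\dots,\mathrm{ED}_N(x^{(M)}))$. A block is called TRUE or FALSE according to its $\mathrm{ED}_N$ value.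

Let $n$ range over the values with $n^{1/2}=m\log_2m$, $m$ a power of $2$, $n\to\infty$, and let $F=\mathrm{OMB}_M(\mathrm{ED}_N,\dots,\mathrm{ED}_N)$ with $M=N=n^{1/2}$. Thus $F$ has $n$ input bits. The notations $\tilde O,\tilde\Omega,\tilde\Theta$ hide factors polylogarithmic in the number of input bits. The paper "Lower Bounds for the Approximate Degree of Block-Composed Functions" (https://eccc.weizmann.ac.il/report/2014/150/revision/2/download/) states the following.

**Conjecture 23.** $\deg_\pm(F)=\tilde\Omega(n^{1/2})$.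

It is false. In the statements below $M\ge1$, $m\ge2$ is a power of $2$, $C,c>0$ are absolute constants (which may change from line to line in proofs), and $\log$ without a base is the natural logarithm.

**Theorem 1.** $\deg_\pm(\mathrm{OMB}_M(\mathrm{ED}_N,\dots,\mathrm{ED}_N))\le C\,m^{2/3}M^{1/5}\log^{4/3}(2M)\log^2(2m)$. With $M=N=n^{1/2}$ this gives $\deg_\pm(F)=O(n^{13/30}\log^{10/3}n)$, and $\frac{13}{30}<\frac12$, so Conjecture 23 is false.

**Theorem 2.** For all $M,m$,
$$c\min\{M,m^{2/3}\}\le\deg_\pm(\mathrm{OMB}_M(\mathrm{ED}_N,\dots,\mathrm{ED}_N))\le C\min\{M\log m,\ N,\ m^{2/3}M^{1/5}\log^{4/3}(2M)\log^2(2m)\}.$$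
In particular the threshold degree is $\tilde\Theta(M)$ whenever $M\le N^{2/3}$, and $\tilde\Omega(n^{1/3})\le\deg_\pm(F)\le\tilde O(n^{13/30})$.

The upper bounds will be proved from scratch. The lower bound uses one published theorem, quoted in Section 8. The exact exponent for $F$ is not determined here.

## 3. Small cases and two bounds of order $n^{1/2}$

Take $m=2$, so $L=1$ and $N=2$. The two items are single bits, and $\mathrm{ED}_2(x)=x_1x_2$. For $M=1$ the composed function is $x_1x_2$ itself, of threshold degree $2$. Indeed, if $p=a+bx_1+cx_2$ had its sign, then $p(1,1)+p(-1,-1)=2a>0$ and $p(1,-1)+p(-1,1)=2a<0$, a contradiction.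

For general $m$ and $M=1$, let $C_1$ be the number of colliding pairs, $C_1=\sum_{a<b}[x_a=x_b]$. Each summand depends on two items, so $\deg C_1\le2L$. The polynomial $2C_1-1$ is negative on TRUE and positive on FALSE. For $M=2$, with $C_i$ the number of colliding pairs in block $i$, try $1+2C_2(2C_1-1)$. If block $2$ is TRUE, then $C_2=0$ and the value is $1$, as it should be. If block $2$ is FALSE, then $|2C_2(2C_1-1)|\ge2$, so the sign is that of $2C_1-1$. This continues.

**Bound $2LM$.** Put $P_0=1$ and $P_i=(-1)^i+\beta_iC_iP_{i-1}$, with a constant $\beta_i>1/\min|P_{i-1}|$, the minimum being over all inputs. We claim that $P_i$ is nowhere zero and has sign $\mathrm{OMB}_i$ of the first $i$ blocks. If block $i$ is TRUE, then $P_i=(-1)^i$, which is right. If it is FALSE, then $C_i\ge1$, so $|\beta_iC_iP_{i-1}|>1$ and $P_i$ has the sign of $P_{i-1}$, which is right by induction. Each step raises the degree by at most $2L$, so $\deg P_M\le2LM$.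

**Bound $N$.** Let $y_i\in\{0,1\}$ be the exact indicator that block $i$ is TRUE, of degree at most $N$. Then $\frac12+\sum_i(-1)^i3^iy_i$ sign-represents the composed function, because $\frac12+\sum_{1\le j<i}3^j=\frac{3^i-2}2<3^i$.

These are the first two upper bounds of Theorem 2. For $F$ they give $O(n^{1/2}\log n)$ and $n^{1/2}$, so up to logarithms both stop exactly at the value in the conjecture.

## 4. Weights alone, damping alone, and the exponent $1/5$

To use less than full degree per block, replace the exact indicators by approximations. Here is the price, which will be proved in Sections 5–7.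

**Lemma 3 (low-error polynomials for element distinctness).** For every real $\kappa\ge1$ there is a polynomial $q$ of degree at most $C\,m^{2/3}\kappa^{1/3}\log^2(2m)$ with $q(x)=1$ if $x_1,\dots,x_m$ are distinct, and $|q(x)|\le2^{-\kappa}$ otherwise.

**Weights alone.** The obvious move is to put Lemma 3 into $\frac12+\sum_i(-1)^i3^iu_i$. But the errors must then be below $3^{1-M}$. Let $M$ be even, let block $1$ be the only TRUE one, and suppose the FALSE block $M$ has $u_M=\varepsilon>0$ while the other FALSE blocks have $u_i=0$. The value is $\frac12-3+3^M\varepsilon$, which has the wrong sign as soon as $\varepsilon\ge3^{1-M}$. So we need $\kappa$ of order $M$, and Lemma 3 charges about $m^{2/3}M^{1/3}$. At $M=N=n^{1/2}$ this is $n^{1/3+1/6}=n^{1/2}$ up to logarithms, and again nothing is gained. What hurts is the range of the weights, which is exponential in $M$. This attempt is essentially (1) with $h=1$.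

**Damping alone.** In the opposite extreme $h=M$ of (1) there are no weights at all, and error $1/\mathrm{poly}(M)$ suffices. But now the crude copies are put into $\varrho$, of degree $d\approx\sqrt M$, and the cost is about $m^{2/3}M^{1/2}$. At $M=N=n^{1/2}$ this is $n^{1/3+1/4}=n^{7/12}$, worse than the bound $N$.

**In between.** With groups of length $h$, only $M/h$ levels of weights remain. The accurate copy needs $\kappa\approx M/h$ and costs about $m^{2/3}(M/h)^{1/3}$. The crude copies need only $\kappa'\approx\log M$ and cost about $m^{2/3}$ each, multiplied by $d\approx h^{1/2}$. Ignoring logarithms, the total is $m^{2/3}\big((M/h)^{1/3}+h^{1/2}\big)$. The two parts balance when $h^{5/6}=M^{1/3}$, that is $h=M^{2/5}$, and both are then $M^{1/5}$.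

**Proof of Theorem 1 from Lemmas 2 and 3.** Let $h=\lceil M^{2/5}\rceil\le M$, with $\ell,b,W,d,\eta,\varrho$ as in Section 1, and
$$\kappa=\big\lceil\log_2(32M)+(\ell-1)\log_2W\big\rceil,\qquad\kappa'=\lceil\log_2(h/\eta)\rceil .$$
Both are at least $1$. For each block $i$ let $u_i,u_i'$ be polynomials in $x^{(i)}$ from Lemma 3 with parameters $\kappa$ and $\kappa'$. On TRUE blocks they equal $1$. On FALSE blocks $|u_i|\le2^{-\kappa}\le\frac1{32MW^{\ell-1}}$ and $|u_i'|\le2^{-\kappa'}\le\eta/h$. These are the hypotheses of Lemma 2, with $y_i=1$ for TRUE. So $P$ is positive if no block is TRUE and otherwise has sign $(-1)^{i^*}$, which is the value of $\mathrm{OMB}_M(\mathrm{ED}_N,\dots,\mathrm{ED}_N)$.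

It remains to count the degree. From (1), $\deg P\le\max_i\deg u_i+d\cdot\max_j\deg u_j'$.

- We have $\ell-1\le M/h\le M^{3/5}$ and $\log_2W=O(\log(2M))$, so $\kappa=O(M^{3/5}\log(2M))$. Hence $\deg u_i=O\big(m^{2/3}M^{1/5}\log^{1/3}(2M)\log^2(2m)\big)$.
- We have $h\le2M^{2/5}$, so $d=O(M^{1/5}\log(2M))$. Also $h/\eta=4hd^2$, so $\kappa'=O(\log(2M))$. Hence $d\deg u_j'=O\big(M^{1/5}\log(2M)\cdot m^{2/3}\log^{1/3}(2M)\log^2(2m)\big)$.

The sum is at most $C\,m^{2/3}M^{1/5}\log^{4/3}(2M)\log^2(2m)$. For $M=N=n^{1/2}$ we have $m\le N$, so $m^{2/3}M^{1/5}\le n^{1/3+1/10}=n^{13/30}$, and the logarithms contribute $O(\log^{10/3}n)$. A function that is $O(n^{13/30}\log^{10/3}n)$ is not $\tilde\Omega(n^{1/2})$. $\square$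

Everything now rests on Lemma 3.

## 5. Inputs with few collisions: truncated inclusion–exclusion

**Definition (item-degree).** A function of $x\in[m]^m$ has item-degree at most $k$ if it is a sum of functions each depending on at most $k$ items. Its degree in the bits is then at most $kL$. Item-degrees add under multiplication. The number of colliding pairs, for instance, has item-degree at most $2$.

If $\kappa>m$, the exact indicator of distinctness proves Lemma 3, since its degree is at most $mL\le m^{2/3}\kappa^{1/3}L$. So for the rest of the proof let $1\le\kappa\le m$ and $K=\lceil\kappa\rceil\le m$. Let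
$$Z=Z(x)=\{i:\ x_j=x_i\text{ for some }j\ne i\},$$
the set of items involved in a collision. The input is distinct iff $Z=\emptyset$.

**Step 1: a polynomial that is exact when $|Z|\le K$.** The aim is item-degree $K$ and the correct value $[Z=\emptyset]$ whenever $|Z|\le K$. Let $c_s=(-1)^s(1-s)$, so $c_0=1$, $c_1=0$, $c_2=-1$, $c_3=2$. For $I\subseteq[m]$ put
$$c(x_I)=\prod_{v\in[m]}c_{s_v},\quad s_v=|\{i\in I:x_i=v\}|,\qquad\qquad Q_K(x)=\sum_{|I|\le K}c(x_I).$$
Since $c(x_I)$ depends only on the items in $I$, $Q_K$ has item-degree at most $K$.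

First, the sum over all $I$ is the exact indicator. For $s\ge0$,
$$\sum_i\binom sic_i=\sum_i\binom si(-1)^i-\sum_ii\binom si(-1)^i=[s=0]+[s=1],$$
because $i\binom si=s\binom{s-1}{i-1}$ makes the second sum equal to $-s\,[s=1]=-[s=1]$. A subset $I\subseteq[m]$ is an independent choice of a subset of each class $\{i:x_i=v\}$. Multiplying over $v$, we see that $\sum_{I\subseteq[m]}c(x_I)$ equals $1$ if every class has size at most $1$, and $0$ otherwise. So it is $[Z=\emptyset]$.

Second, most terms vanish. If $c(x_I)\neq0$, then $c_1=0$ forces that no value occurs exactly once in $I$. So every $i\in I$ has a partner in $I$, and $I\subseteq Z$. If $|Z|\le K$, the truncation $|I|\le K$ therefore removes only zero terms. Hence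
$$Q_K(x)=1\ \text{ if }Z=\emptyset,\qquad Q_K(x)=0\ \text{ if }1\le|Z|\le K .$$

Third, we need a bound when $|Z|>K$. There are at most $(m+1)^K$ sets $I$ with $|I|\le K$, and $|c_s|\le2^s$ gives $|c(x_I)|\le2^K$. So always $|Q_K|\le(m+1)^K2^K\le(4m)^K$.

The failure beyond $K$ is real. For $m=4$ and $x=(1,1,1,2)$ we have $|Z|=3$. Then $Q_2=1+3c_2=-2$, whereas $Q_3=1+3c_2+c_3=0$. So we must multiply $Q_K$ by a second polynomial that is $1$ on distinct inputs and extremely small, below $(4m)^{-K}2^{-\kappa}$, when $|Z|>K$.

## 6. A walk on samples that dies at collisions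

**Step 2: an operator whose top eigenvalue drops when $|Z|$ is large.** Let $r\le m$ be a power of $2$, to be chosen later, and $g=m/r$. Partition $[m]$ into cells $G_1,\dots,G_r$ of size $g$ and let $\Omega=\prod_aG_a$. A point $R=(R_1,\dots,R_r)\in\Omega$ is a sample of $r$ items, one from each cell. On real functions on $\Omega$ use $\langle f,f'\rangle=|\Omega|^{-1}\sum_Rf(R)f'(R)$, so that $\langle1,1\rangle=1$. Define:

- $E_a$, averaging over coordinate $a$, which is an orthogonal projection, and $A=\frac1r\sum_aE_a$;
- $\chi_i(R)=1$ if some $a$ has $R_a\ne i$ and $x_{R_a}=x_i$, and $\chi_i(R)=0$ otherwise;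
- $B_x$, multiplication by $1-\frac1m\sum_{i=1}^m\chi_i(R)\in[0,1]$, and $S_x=\frac12(A+B_x)$.

In words, at each time step toss a coin. Either refresh one random coordinate of the sample, or draw a random item $i$ and die if $i$ collides with a sampled item other than $i$ itself. Then $(S_x^j1)(R)$ is the probability of surviving $j$ steps from $R$. Since $A$ and $B_x$ are self-adjoint with spectrum in $[0,1]$, $S_x$ is self-adjoint and $0\preceq S_x\preceq I$.

For a small example take $m=2$, $r=1$, so $\Omega=\{1,2\}$. If $x_1\ne x_2$, then $S_x=\frac12(A+I)$ and $S_x1=1$. If $x_1=x_2$, then exactly one $\chi_i$ equals $1$ at each $R$, so $B_x=\frac12I$. Then $S_x=\frac12A+\frac14I$ has eigenvalues $\frac34$ (on constants) and $\frac14$.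

**(a) $\langle1,S_x^j1\rangle$ has item-degree at most $r+j$.** This is what makes the operator cheap. We write $S_x$ as a convex combination of the substitutions $f(R)\mapsto f(R^{a\to k})$, where coordinate $a$ is replaced by $k\in G_a$, and of the multiplications by $1-\chi_i(R)$. Indeed $B_x$ is multiplication by $\frac1m\sum_i(1-\chi_i)$. Expanding, $S_x^j1(R)$ is a combination of products of factors $1-\chi_i(R')$, where $R'$ runs through tuples obtained from $R$ by successive substitutions. Such a factor depends only on $x_i$ and the items $x_{R'_1},\dots,x_{R'_r}$. The $r$ items of $R$ are present at the start, and each of the $j$ steps brings in at most one new item, namely $k$ or $i$. So each product depends on at most $r+j$ items. Averaging over $R$ gives a sum of such functions.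

**(b) If $x$ is distinct, $\langle1,G(S_x)1\rangle=G(1)$ for every polynomial $G$.** This keeps the value on TRUE inputs exact. All $\chi_i$ vanish, so $B_x=I$. Since $A1=1$, we get $S_x1=1$.

**(c) In general $S_x\preceq\big(1-\frac{r|Z|}{6m^2}\big)I$.** This is the spectral gap. We first reduce to one coordinate at a time. In each class of $s\ge2$ equal items choose $\lfloor s/2\rfloor$ disjoint pairs. Let $Z'$ be the set of paired items and $\pi:Z'\to Z'$ the partner map. As $2\lfloor s/2\rfloor\ge\frac23s$ for $s\ge2$ (with equality at $s=3$), $|Z'|\ge\frac23|Z|$. Let $\zeta_a(R)=[R_a\in Z']$. If $R_a\in Z'$, then $\pi(R_a)\ne R_a$ has the same value, so $\chi_{\pi(R_a)}(R)=1$. The $R_a$ are distinct because the cells are disjoint, so the items $\pi(R_a)$ are distinct. Hence $\sum_i\chi_i(R)\ge\sum_a\zeta_a(R)$. With $\rho=r/m\le1$,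
$$I-S_x=\frac12(I-A)+\frac12(I-B_x)\succeq\frac1{2r}\sum_a(I-E_a)+\frac1{2m}\sum_a\zeta_a=\frac1{2r}\sum_aH_a,\qquad H_a=I-E_a+\rho\,\zeta_a .$$

Now $H_a$ acts on coordinate $a$ only, so it suffices to bound it below on functions $f:G_a\to\mathbb R$, and then fix the other coordinates and average. Let $\mathbb E$ be uniform over $G_a$ and $p_a=|Z'\cap G_a|/g$. By Cauchy–Schwarz,
$$(\mathbb Ef)^2\le\mathbb E\big[(1+\rho\zeta_a)f^2\big]\cdot\mathbb E\Big[\frac1{1+\rho\zeta_a}\Big]=\mathbb E\big[(1+\rho\zeta_a)f^2\big]\Big(1-\frac{p_a\rho}{1+\rho}\Big),$$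
because $1-p_a+\frac{p_a}{1+\rho}=1-\frac{p_a\rho}{1+\rho}$. Therefore
$$\langle f,H_af\rangle=\mathbb E[(1+\rho\zeta_a)f^2]-(\mathbb Ef)^2\ge\frac{p_a\rho}{1+\rho}\,\mathbb E[(1+\rho\zeta_a)f^2]\ge\frac{p_a\rho}2\,\mathbb E[f^2].$$
Summing over $a$ and using $\sum_ap_a=|Z'|/g=r|Z'|/m$,
$$I-S_x\succeq\frac1{4r}\Big(\sum_ap_a\rho\Big)I=\frac{r|Z'|}{4m^2}I\succeq\frac{r|Z|}{6m^2}I .$$

In the example with $m=2$, $r=1$, $|Z|=2$, the bound says that the top eigenvalue is at most $\frac{11}{12}$. It is in fact $\frac34$.

**Why $Q_K$ is needed.** One may try to use $S_x$ without Step 1. Suppose $x$ has one colliding pair $\{i,j\}$ and no other collision. Only $\chi_i,\chi_j$ can be nonzero, and each has mean $1/g=r/m$. So $\langle1,S_x1\rangle=\frac12+\frac12\big(1-\frac{2r}{m^2}\big)=1-\frac r{m^2}$, and the gap of $S_x$ is at most $r/m^2$. Error $2^{-\kappa}$ by Chebyshev polynomials then takes degree about $\kappa m/\sqrt r$. Adding the $r$ initial items and balancing, we get $r=(\kappa m)^{2/3}$, a bound $m^{2/3}\kappa^{2/3}$ with the wrong power of $\kappa$.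 The obstacle is precisely the inputs with small $|Z|$, and these are the inputs that $Q_K$ annihilates. On the remaining ones the gap is larger by a factor of order $K$.

## 7. Chebyshev acceleration and the end of the proof of Lemma 3

**Step 3: multiply the two pieces.** Let
$$\Delta=\frac{rK}{6m^2}\le\frac16,\qquad\Gamma_t(\lambda)=\frac{T_t\big(\frac{2\lambda}{1-\Delta}-1\big)}{T_t\big(\frac2{1-\Delta}-1\big)},\qquad t=\Big\lceil\frac{3K\ln(4m)}{\sqrt\Delta}\Big\rceil,$$
$$q(x)=Q_K(x)\,\langle1,\Gamma_t(S_x)1\rangle .$$

We first bound $\Gamma_t$ on $[0,1-\Delta]$. There the numerator is at most $1$ in absolute value. In the denominator, $\frac2{1-\Delta}-1=1+\mu$ with $\mu=\frac{2\Delta}{1-\Delta}\ge2\Delta$, so $\sqrt{2\mu}\ge2\sqrt\Delta$. By (2), $|\Gamma_t|\le2(1+2\sqrt\Delta)^{-t}$. The function $\ln(1+2y)$ is concave, is $0$ at $y=0$, and equals $\ln3>1$ at $y=1$, so $\ln(1+2y)\ge y$ on $[0,1]$. Hence $|\Gamma_t|\le2e^{-t\sqrt\Delta}\le2(4m)^{-3K}$ on $[0,1-\Delta]$. Clearly $\Gamma_t(1)=1$.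

Next we check the values of $q$.

- If $x$ is distinct, $Q_K=1$ and by (b) the second factor is $\Gamma_t(1)=1$. So $q=1$.
- If $1\le|Z|\le K$, then $Q_K=0$ and $q=0$.
- If $|Z|>K$, then by (c) the spectrum of $S_x$ lies in $[0,1-\Delta]$. In an orthonormal eigenbasis $(v_k)$ with eigenvalues $\lambda_k$ we have $\langle1,\Gamma_t(S_x)1\rangle=\sum_k\Gamma_t(\lambda_k)\langle1,v_k\rangle^2$, and $\sum_k\langle1,v_k\rangle^2=1$. So the second factor is at most $2(4m)^{-3K}$ in absolute value, and $|q|\le(4m)^K\cdot2(4m)^{-3K}=2(4m)^{-2K}\le2\cdot2^{-6K}\le2^{-K}\le2^{-\kappa}$, using $4m\ge8$.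

Finally we choose $r$ and count the degree. By (a) applied to all powers up to $t$, the item-degree of $q$ is at most $K+r+t$. Since $K/\sqrt\Delta=\sqrt6\,m\sqrt{K/r}$,
$$t\le1+3\sqrt6\;m\sqrt{K/r}\;\ln(4m).$$
The terms $r$ and $m\sqrt{K/r}$ balance at $r=m^{2/3}K^{1/3}$. So let $x_0=m^{2/3}K^{1/3}$, which lies in $[1,m]$ because $1\le K\le m$. Let $r$ be the largest power of $2$ with $r\le x_0$. Then $r\le m$, and $r$ divides $m$ as both are powers of $2$. Also $r>x_0/2$, so $m\sqrt{K/r}\le\sqrt2\,m\sqrt{K/x_0}=\sqrt2\,m^{2/3}K^{1/3}=\sqrt2\,x_0$. Moreover $K\le x_0$. The item-degree is therefore $O(x_0\ln(4m))$. The degree in the bits is at most $L$ times this, that is $O\big(m^{2/3}K^{1/3}\log^2(2m)\big)$, and $K\le2\kappa$ gives Lemma 3. $\square$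

This completes the proof of Theorem 1, and with Section 3 all upper bounds of Theorem 2.

## 8. Doubling along FALSE distributions: the lower bound

We now prove $\deg_\pm(\mathrm{OMB}_M(\mathrm{ED}_N,\dots,\mathrm{ED}_N))\ge c\min\{M,m^{2/3}\}$. Let $e$ be the least degree of a polynomial $q$ with $q\ge1$ on TRUE inputs of $\mathrm{ED}_N$ and $|q|\le\frac13$ on FALSE inputs. A constant cannot do this, as both kinds of input exist, so $e\ge1$. For $m=2$ we have $e=2$: a polynomial of degree at most $1$ in two bits has the same average over the two TRUE inputs as over the two FALSE ones, whereas one average would be at least $1$ and the other at most $\frac13$. The product $x_1x_2$ gives the exact indicator, of degree $2$.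

**Claim 1.** $e\ge c\,m^{2/3}$.

*Proof.* The point is to turn the one-sided condition $q\ge1$ into ordinary approximation. Average $q$ over all permutations of the $m$ item positions to get $\bar q$. The degree does not increase, and $\mathrm{ED}_N$ is invariant, so $\bar q\ge1$ on TRUE and $|\bar q|\le\frac13$ on FALSE. The TRUE inputs are the permutations of $[m]$, and the action on them is transitive. So $\bar q$ equals a constant $a\ge1$ on TRUE. Hence $\bar q/a$ approximates the $0/1$ indicator of distinctness to error $\frac13$. Each bit of $x_i$ is a linear combination of the indicators $[x_i=v]$, so a polynomial of degree $D$ in the bits is a polynomial of degree at most $D$ in the variables $[x_i=v]$. Aaronson and Shi (J. ACM 51, 2004), combined with Ambainis ("Polynomial degree and lower bounds in quantum complexity: collision and element distinctness with small range", Theory of Computing 1, 2005), prove that every polynomial in the variables $[x_i=v]$, $i,v\in[m]$, approximating element distinctness on $m$ items with range $[m]$ to constant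 error has degree $\Omega(m^{2/3})$. $\square$

**Claim 2.** $\deg_\pm(\mathrm{OMB}_M(\mathrm{ED}_N,\dots,\mathrm{ED}_N))\ge\min\{e,M/40\}$.

*Proof.* For a measure $\tau$ on inputs write $\tau(q)=\sum_x\tau(x)q(x)$ and $|\tau|=\tau(1)$ for its mass.

**Step 1: a dual identity.** We want to see how TRUE looks to polynomials of degree below $e$. The conditions $q\ge1$ on TRUE, $-q\ge-\frac13$ and $q\ge-\frac13$ on FALSE are linear inequalities in the coefficients of $q$, and they have no solution with $\deg q<e$. By Farkas' lemma there are nonnegative measures $\tau$ on TRUE and $\alpha,\beta$ on FALSE with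
$$\tau(q)-\alpha(q)+\beta(q)=0\quad(\deg q<e),\qquad|\tau|-\tfrac13|\alpha|-\tfrac13|\beta|>0 .$$
So $\tau\ne0$, and we may scale to $|\tau|=1$. With $q=1$ (allowed, as $e\ge1$) we get $|\alpha|=1+\gamma$, $|\beta|=\gamma$ for some $\gamma\ge0$, and $1+2\gamma<3$ gives $\gamma<1$. If $\gamma=0$, add $\frac12\nu$ to both $\alpha$ and $\beta$, where $\nu$ is any probability measure on FALSE. The identity is preserved, and now $\gamma=\frac12$. Normalizing, there are $0<\gamma\le1$ and probability measures $\nu_1,\nu_2$ on FALSE with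
$$\tau(q)=(1+\gamma)\,\nu_1(q)-\gamma\,\nu_2(q)\qquad(\deg q<e). \tag{3}$$

**Step 2: switching a block from $\nu_1$ to $\nu_2$ at least doubles the value.** Let $p$, of degree $D$, sign-represent the composed function. If $D\ge e$ we are done, so let $D<e$. Fix all even-indexed blocks to a FALSE input. In the remaining $M'=\lceil M/2\rceil$ blocks, all of odd index, we have $p<0$ if some block is TRUE, and $p>0$ otherwise. For $J\subseteq[M']$ let $p(J)$ be the expectation of $p$ when the blocks in $J$ are drawn from $\nu_2$ and the others from $\nu_1$, independently. All blocks are then FALSE, so $p(J)>0$. Let $i\notin J$ and average over all blocks except $i$. The result is a polynomial of degree at most $D<e$ in block $i$, to which (3) applies. Its $\tau$-value is negative, since block $i$ is then TRUE. Hence $(1+\gamma)p(J)-\gamma\,p(J\cup\{i\})<0$, and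
$$p(J\cup\{i\})\ge\Big(1+\frac1\gamma\Big)p(J)\ge2p(J).$$

**Step 3: one variable.** We pass to a univariate polynomial. Write $p$ as a combination of products $\prod_{i\in T}\mu_i$, where $\mu_i$ is a nonconstant monomial in block $i$ and $|T|\le D$. The expectation of such a product is $\prod_{i\in T}\big(\nu_1(\mu_i)+[i\in J]\,(\nu_2-\nu_1)(\mu_i)\big)$. Expanding, $p(J)=\sum_{S\subseteq J,\,|S|\le D}c_S$ with numbers $c_S$ independent of $J$. Let $\varphi(j)$ be the average of $p(J)$ over all $J$ with $|J|=j$. A fixed $S$ lies in a random $J$ of size $j$ with probability $\binom j{|S|}/\binom{M'}{|S|}$. So $\varphi$ is a polynomial in $j$ of degree at most $D$. If $J$ is uniform of size $j$ and $i\notin J$ is uniform, then $J\cup\{i\}$ is uniform of size $j+1$. Step 2 therefore gives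
$$\varphi(j+1)\ge2\varphi(j)>0\qquad(0\le j<M'). \tag{4}$$

**Step 4: exponential growth forces $D\ge M'/20$.** A polynomial of low degree cannot double $M'$ times.

If $D=0$, then $\varphi$ is constant, and (4) with $j=0$ fails. If $D=1$ and $M'\ge2$, then $\varphi(2)=2\varphi(1)-\varphi(0)<2\varphi(1)$, contradicting (4). So $D=1$ forces $M'=1$, and $D\ge M'/20$. If $D>M'/2$ there is nothing to prove.

Let $2\le D\le M'/2$. Put $s=\lfloor M'/(2D)\rfloor\ge1$ and $X=\lfloor M'/s\rfloor$. Then $sD\le\frac12M'$. Also $s\le M'/(2D)\le\frac14M'$, so $sX>M'-s\ge\frac34M'$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, $s\ge M'/(4D)$, and so $X\le M'/s\le4D$. Finally $M'/s\ge2D$ gives $X\ge2D$. Interpolate the polynomial $z\mapsto\varphi(sz)$ at $z=0,1,\dots,D$ and evaluate at $X$: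
$$\varphi(sX)=\sum_{i=0}^D\varphi(si)\prod_{k\ne i}\frac{X-k}{i-k},\qquad\Big|\prod_{k\ne i}\frac{X-k}{i-k}\Big|\le\frac{X(X-1)\cdots(X-D+1)}{i!\,(D-i)!}=\binom XD\binom Di .$$
The inequality holds because the numerator omits the factor $X-i\ge X-D>0$ from $\prod_{k=0}^D(X-k)$, and the right side omits $X-D$ instead. By (4), $\varphi$ is increasing on $0,\dots,M'$, so $\varphi(si)\le\varphi(sD)$ and
$$\varphi(sX)\le\varphi(sD)\,2^X\,2^D\le2^{5D}\varphi(sD).$$
On the other hand $sX\le M'$, so (4) gives $\varphi(sX)\ge2^{sX-sD}\varphi(sD)\ge2^{M'/4}\varphi(sD)$. Hence $5D\ge M'/4$, that is $D\ge M'/20$.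

So $D<e$ implies $D\ge M'/20\ge M/40$. $\square$

**Proof of Theorem 2.** The upper bounds are those of Section 3 and Theorem 1. Claims 1 and 2 give the lower bound $\min\{c\,m^{2/3},M/40\}\ge c'\min\{M,m^{2/3}\}$. If $M\le N^{2/3}$, then $m^{2/3}=N^{2/3}/L^{2/3}\ge M/L^{2/3}$. So the lower bound is at least $c'M/L^{2/3}=\tilde\Omega(M)$, which matches the upper bound $O(M\log m)$ up to logarithmic factors. For $M=N=n^{1/2}$ we have $m^{2/3}=n^{1/3}/L^{2/3}\le M$, so $\deg_\pm(F)=\Omega(n^{1/3}/\log^{2/3}n)$. Theorem 1 gives $\deg_\pm(F)=\tilde O(n^{13/30})$. $\square$
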